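\title{Translating Between Pure-Past and Future Temporal Logic on Finite Traces: Two Exponentials Suffice}

\begin{abstract}
Linear temporal logic on finite traces, $\mathrm{LTL}_f$, and its pure-past counterpart $\mathrm{PLTL}_f$ define the same sets of traces, and a formula of either logic is known to have an equivalent formula of at most triply exponential size in the other. We show that this bound is not tight in either direction: a formula of size $n$ has an equivalent formula of length at most $2^{2^{5n}}$ with at most $2^{7n}$ distinct subformulas. The singly exponential bound on the number of distinct subformulas is optimal up to the constant in the exponent. The translation removes past operators one at a time, outermost first, and each removal multiplies the number of distinct subformulas and the height only by a constant.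
\end{abstract}

\section{The question and the results}\label{sec:intro}

\subsection*{Two logics on finite traces}

Let $P$ be a finite nonempty set of atomic propositions (atoms). A \emph{word} over $P$ is a nonempty finite or infinite sequence $\pi=\pi_0\pi_1\cdots$ with $\pi_i\subseteq P$; its indices are its \emph{positions}. A \emph{trace} is a finite word. \emph{Mixed formulas} over $P$ are given by
\[
\varphi ::= p \mid \neg\varphi \mid \varphi\wedge\varphi \mid \mathsf{X}\varphi \mid \varphi\,\mathsf{U}\,\varphi \mid \mathsf{Y}\varphi \mid \varphi\,\mathsf{S}\,\varphi \qquad (p\in P).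
\]
They are evaluated at a position $i$ of a word $\pi$. We put $\pi,i\models p$ iff $p\in\pi_i$, the connectives $\neg,\wedge$ have their usual meaning, and, with $j,l$ ranging over positions of $\pi$,
\begin{itemize}
\item $\pi,i\models\mathsf{X}\varphi$ iff $i+1$ is a position of $\pi$ and $\pi,i+1\models\varphi$;
\item $\pi,i\models\varphi_1\,\mathsf{U}\,\varphi_2$ iff there is $j\ge i$ with $\pi,j\models\varphi_2$ and $\pi,l\models\varphi_1$ for all $i\le l<j$;
\item $\pi,i\models\mathsf{Y}\varphi$ iff $i>0$ and $\pi,i-1\models\varphi$;
\item $\pi,i\models\varphi_1\,\mathsf{S}\,\varphi_2$ iff there is $j\le i$ with $\pi,j\models\varphi_2$ and $\pi,l\models\varphi_1$ for all $j<l\le i$.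
\end{itemize}
The position $j$ is called a \emph{witness}. We abbreviate $\varphi\vee\psi=\neg(\neg\varphi\wedge\neg\psi)$, $\varphi\to\psi=\neg(\varphi\wedge\neg\psi)$ and, for a fixed $p\in P$, $\bot=p\wedge\neg p$ and $\top=\neg(p\wedge\neg p)$.

A \emph{future} formula uses neither $\mathsf{Y}$ nor $\mathsf{S}$; a \emph{past} formula uses neither $\mathsf{X}$ nor $\mathsf{U}$. The formulas of $\mathrm{LTL}_f$ are the future formulas, and a trace \emph{satisfies} such a formula if it holds at position $0$. The formulas of $\mathrm{PLTL}_f$ are the past formulas, and a trace satisfies such a formula if it holds at the last position. Two formulas over $P$, of either logic, are \emph{equivalent} if the same traces over $P$ satisfy them. The \emph{size} or \emph{length} $|\varphi|$ is the number of symbols of $\varphi$, each occurrence of an atom counting as one symbol.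

The two logics have the same expressive power, that of first-order logic on finite traces, or equivalently of star-free regular languages. By \cite[Theorem~12]{purepast}, every formula of either logic has an equivalent formula in the other whose size is at most triply exponential, and which is computable in at most triply exponential time. The question, which comes from \cite{purepast}, is whether this size bound is tight. Call it \emph{tight} for a given direction if there are a constant $c>0$ and formulas $\varphi_1,\varphi_2,\dots$ of the source logic with $|\varphi_m|\to\infty$, each $\varphi_m$ over some finite set $P_m$ of atoms, such that every formula of the target logic over $P_m$ equivalent to $\varphi_m$ has size at least $2^{2^{2^{|\varphi_m|^c}}}$.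

\subsection*{What to expect}

Write $\mathit{last}=\neg\mathsf{X}\top$, which holds exactly at the last position of a trace, and $\mathsf{F}\chi=\top\,\mathsf{U}\,\chi$. For atoms $a,b$, the $\mathrm{PLTL}_f$ formulas $a$, $\mathsf{Y}a$ and $a\,\mathsf{S}\,b$ are equivalent to the $\mathrm{LTL}_f$ formulas
\[
\mathsf{F}(\mathit{last}\wedge a),\qquad \mathsf{F}(a\wedge\mathsf{X}\,\mathit{last}),\qquad \mathsf{F}(b\wedge\neg\mathsf{X}\mathsf{F}\neg a),
\]
and Boolean combinations translate term by term. All the cost comes from nesting. In $\chi_1\,\mathsf{S}\,\chi_2$ the past formula $\chi_1$ is evaluated at every position of an interval, each time looking back at a different prefix, while a future formula placed at that position sees only the suffix.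

The information that crosses a position is small, however. The truth values of the subformulas of a past formula at $i$ are determined by the letter $\pi_i$ and their truth values at $i-1$, so at most $n$ bits travel from left to right. A future formula cannot store bits, but it can keep one copy of each subformula for each value of the bits. This suggests $2^{O(n)}$ distinct subformulas and, since writing shared subformulas out costs at most one more exponential, length $2^{2^{O(n)}}$. The obstacle is that the bits may change back and forth any number of times, so the copies seem to refer to one another in a circle. We overcome it by not treating the bits as the state of one deterministic automaton. A past formula is already a cascade of two-state devices, one for each subformula headed by $\mathsf{Y}$ or $\mathsf{S}$, and each device is simple enough to be removed alone at constant cost.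

\subsection*{Results}

A formula is \emph{past-headed} if its main operator is $\mathsf{Y}$ or $\mathsf{S}$. The \emph{height} $\operatorname{ht}(\varphi)$ is the height of the syntax tree, atoms having height $0$.

\begin{theorem}\label{thm:main}
Let $\varphi$ be a $\mathrm{PLTL}_f$ formula of size $n$ with $t$ distinct past-headed subformulas \textup{(}so $t\le n-1$\textup{)}. There is an equivalent $\mathrm{LTL}_f$ formula with at most $64^t(n+8)\le 2^{7n}$ distinct subformulas and length at most $2^{(2n+15)17^t}\le 2^{2^{5n}}$. The same holds from $\mathrm{LTL}_f$ to $\mathrm{PLTL}_f$, with $t$ counting the distinct subformulas headed by $\mathsf{X}$ or $\mathsf{U}$. Hence the triply exponential bound is not tight in either direction.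
\end{theorem}

\begin{theorem}\label{thm:lower}
There are $\mathrm{PLTL}_f$ formulas $\alpha_n$ of size $O(n)$ such that every equivalent $\mathrm{LTL}_f$ formula has at least $2^n-7$ distinct subformulas, and hence at least that length. The mirrored statement holds from $\mathrm{LTL}_f$ to $\mathrm{PLTL}_f$. So the optimal worst-case number of distinct subformulas is $2^{\Theta(n)}$ in both directions.
\end{theorem}

Theorem~\ref{thm:main} is deduced from a statement about mixed formulas, which appear anyway at the intermediate stages of the translation.

\begin{theorem}\label{thm:mixed}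
Let $\psi$ be a mixed formula over $P$ with $s$ distinct subformulas, $t$ distinct past-headed subformulas, and height $h\ge1$. There is a future formula $\psi^*$ over $P$ such that $\pi,0\models\psi\iff\pi,0\models\psi^*$ for all finite or infinite words $\pi$, having at most $64^ts$ distinct subformulas and height at most $2h\cdot17^t$.
\end{theorem}

Since $s,t,h\le|\psi|$, past operators can thus be removed from any mixed formula of size $n$ evaluated at position $0$, over finite and infinite words, with $2^{O(n)}$ distinct subformulas and, by \eqref{eq:size} below, length $2^{2^{O(n)}}$. The length bound of Theorem~\ref{thm:main} is $2^{n^{O(1)}}$ when $t=O(\log n)$. For length in general, the theorems give the lower bound $2^{\Omega(n)}$ and the upper bound $2^{2^{O(n)}}$; we do not determine where between them the optimum lies.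

\section{Sizes, unfolding, and reversal}\label{sec:prelim}

Let $\|\varphi\|$ be the number of distinct subformulas of $\varphi$. It is the number of nodes when $\varphi$ is stored as a directed acyclic graph in which equal subformulas are shared. A formula of height $h$ has at most $2^{h+1}-1$ syntax-tree nodes, and each node contributes one symbol and at most one pair of parentheses, so its length is at most $3(2^{h+1}-1)$. The subformulas along a branch of the syntax tree are pairwise different. Therefore
\begin{equation}\label{eq:size}
\operatorname{ht}(\varphi)+1\ \le\ \|\varphi\|\ \le\ |\varphi|\ <\ 2^{\operatorname{ht}(\varphi)+3},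
\end{equation}
whether or not parentheses are counted. In particular $|\varphi|<2^{\|\varphi\|+2}$, so a bound $2^{O(n)}$ on the number of distinct subformulas already yields length $2^{2^{O(n)}}$; we track heights separately to obtain the sharper bound in $t$.

The abbreviations have the following costs. Beyond the subformulas of $\varphi$ and $\psi$, the formula $\varphi\vee\psi$ has at most $4$ subformulas ($\neg\varphi$, $\neg\psi$, their conjunction, its negation) and $\varphi\to\psi$ has at most $3$; both have height at most $\max(\operatorname{ht}\varphi,\operatorname{ht}\psi)+3$. The subformulas of $\top$ are $p,\neg p,\bot,\top$, and $\operatorname{ht}(\top)=3$.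

Intervals such as $[x,y)$ denote sets of positions. Separating the witness $j=i$ from the other witnesses gives the \emph{unfolding laws}:
\begin{itemize}
\item[(U)] if $i$ is not the last position, $\chi_1\,\mathsf{U}\,\chi_2$ holds at $i$ iff $\chi_2$ holds at $i$, or $\chi_1$ holds at $i$ and $\chi_1\,\mathsf{U}\,\chi_2$ holds at $i+1$;
\item[(S)] $\chi_1\,\mathsf{S}\,\chi_2$ holds at $i$ iff $\chi_2$ holds at $i$, or $i>0$, $\chi_1$ holds at $i$ and $\chi_1\,\mathsf{S}\,\chi_2$ holds at $i-1$.
\end{itemize}
The clauses for $\mathsf{X}$ and $\mathsf{U}$ mention only positions $\ge i$, so the truth of a future formula at $i$ depends only on the suffix $\pi_i\pi_{i+1}\cdots$. We call this \emph{suffix dependence}.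

Let $\varphi^R$ arise from $\varphi$ by exchanging $\mathsf{X}$ with $\mathsf{Y}$ and $\mathsf{U}$ with $\mathsf{S}$, and let $\pi^R$ be the reversal of a trace $\pi$. Both operations are involutions, and $\varphi^R$ has the same length, height and number of distinct subformulas as $\varphi$.

\begin{lemma}\label{lem:rev}
For a trace $\pi$ of length $m$ and a mixed formula $\varphi$, $\pi,i\models\varphi$ iff $\pi^R,m-1-i\models\varphi^R$. Hence a trace $\pi$ satisfies an $\mathrm{LTL}_f$ formula $\varphi$ iff $\pi^R$ satisfies the $\mathrm{PLTL}_f$ formula $\varphi^R$, and formulas $\varphi,\chi$ of the two logics are equivalent iff $\varphi^R,\chi^R$ are.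
\end{lemma}

\begin{proof}
Induction on $\varphi$. The map $x\mapsto\bar x=m-1-x$ is an order-reversing bijection of the positions with $\pi^R_{\bar x}=\pi_x$. It sends $i+1$ to $\bar\imath-1$ and $[i,j)$ onto $(\bar\jmath,\bar\imath\,]$, so it exchanges the clauses for $\mathsf{X}$ and $\mathsf{Y}$ and those for $\mathsf{U}$ and $\mathsf{S}$. It also exchanges the first and the last position.
\end{proof}

\section{A one-bit memory under an until}\label{sec:example}

The main idea is visible with a single past operator. Let $a,b,c,r,s$ be atoms and let $q$ stand for $\neg r\,\mathsf{S}\,s$. By (S), $q$ is a one-bit memory. It is $1$ where the \emph{set event} $e_1=s$ holds, it is $0$ where the \emph{reset event} $e_0=\neg s\wedge r$ holds, and at any other position $i>0$ it keeps its value from $i-1$. Consider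
\[
\theta=\bigl((q\wedge a)\vee(\neg q\wedge c)\bigr)\,\mathsf{U}\,b :
\]
up to some occurrence of $b$, the atom $g_1=a$ is required while the bit is $1$ and the atom $g_0=c$ while it is $0$. We look for future formulas $\theta^0,\theta^1$ over $a,b,c,r,s$ such that $\theta^v$ agrees with $\theta$ at the positions where the bit equals $v$. This suffices at position $0$, where the bit is $1$ iff $s$ holds: there $\theta$ agrees with $(s\wedge\theta^1)\vee(\neg s\wedge\theta^0)$.

If the bit is $w$ now, it stays $w$ until the opposite event $e_{1-w}$ occurs. The witnesses that arrive before that event are described by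
\[
A_w=b\vee\bigl(g_w\wedge\mathsf{X}\bigl((\neg e_{1-w}\wedge g_w)\,\mathsf{U}\,(\neg e_{1-w}\wedge b)\bigr)\bigr).
\]
For the other witnesses one would like to say that $g_w$ holds until $e_{1-w}$ occurs and that $\theta^{1-w}$ holds there. This is true but circular: $\theta^0$ refers to $\theta^1$ and $\theta^1$ to $\theta^0$, and unrolling the circle $m$ times covers only $m$ changes of the bit.

The way out is that an event reveals the bit \emph{regardless of the past}. So one need not follow the bit from change to change; one can impose a local condition at every event. Let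
\[
B_w=g_w\wedge\mathsf{X}\bigl((\neg e_{1-w}\wedge g_w)\,\mathsf{U}\,e_{1-w}\bigr)
\]
say that the opposite event occurs later and $g_w$ holds until then. Let $C$ say ``if $e_w$ holds here then $B_w$ holds here, for $w=0,1$'', and let $D$ say ``for some $w$, both $e_w$ and $A_w$ hold here''. Then
\[
\theta^v=A_v\vee\bigl(B_v\wedge\mathsf{X}(C\,\mathsf{U}\,D)\bigr).
\]
Here $B_v$ checks the stretch up to the first change of the bit, $C$ checks the intermediate stretches, however many there are, and $D$ checks the stretch that contains the witness.

\begin{figure}[ht]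
\centering
\begin{tikzpicture}[x=1.1cm,y=0.6cm]
\foreach \x/\y/\z/\w in {0/c/{}/B_0, 1/c/{}/C, 2/{s,a}/e_1/C, 3/{s,a}/e_1/C, 4/a/{}/C, 5/{r,c}/e_0/D, 6/c/{}/{}, 7/{r,c}/e_0/{}, 8/b/{}/{}}
{ \node at (\x,4) {$\x$}; \node at (\x,3) {$\{\y\}$}; \node at (\x,2) {$\z$}; \node at (\x,-1) {$\w$}; }
\draw[thick] (-0.5,0)--(1.5,0)--(1.5,1)--(4.5,1)--(4.5,0)--(8.5,0);
\node[left] at (-0.6,4) {position};
\node[left] at (-0.6,3) {letter};
\node[left] at (-0.6,2) {event};
\node[left] at (-0.6,0.5) {bit $q$};
\node[left] at (-0.6,-1) {checked};
\end{tikzpicture}
\caption{A trace and the bit $q=\neg r\,\mathsf{S}\,s$, which is set by $e_1=s$ and reset by $e_0=\neg s\wedge r$. The formula $((q\wedge a)\vee(\neg q\wedge c))\,\mathsf{U}\,b$ holds at position $0$ with witness $8$. The bottom row shows where the future formula $B_0\wedge\mathsf{X}(C\,\mathsf{U}\,D)$ checks its parts: $B_0$ covers positions $0,1$, the instances of $C$ at the events cover $2,3,4$, and $D$ covers $5,\dots,8$.}\label{fig:bit}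
\end{figure}

Take the trace of Figure~\ref{fig:bit}, where the bit is $0$ at position $0$. The formula $A_0$ fails at $0$, because $e_1$ occurs at $2$, before the only $b$. The formula $B_0$ holds at $0$, because $c$ holds at $0,1$ and $e_1$ at $2$. At $1$ and $4$ no event occurs and $C$ holds vacuously. At $2$ and $3$, $C$ requires $B_1$, which holds because $a$ holds up to the reset at $5$. At $5$ both $e_0$ and $A_0$ hold, with $c$ at $5,6,7$ and $b$ at $8$, so $D$ holds. Thus $\theta^0$ holds at $0$. The formula $D$ also holds at $7$, but $7$ is not a witness of $C\,\mathsf{U}\,D$ at $1$: no set event follows $5$, so $B_0$ and hence $C$ fail at $5$. The right witness is the \emph{first} event of the last stretch, and the general proof chooses it so.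

The argument rests on the fact that $e_w$ forces the value $w$. For a bit that toggled at each event, an event would not tell which of $B_0,B_1$ to require, and $C$ could not be written.

\section{The cascade of past subformulas}\label{sec:cascade}

To apply this idea repeatedly, we replace every past-headed subformula by a fresh atom and record its definition on the side. Each step then removes one atom.

Let $q$ be an atom and $\delta$ a formula. A word $\rho$ whose atoms include $q$ and those of $\delta$ \emph{respects} the definition $q:=\delta$ if $\rho,i\models q\iff\rho,i\models\delta$ for all positions $i$. A set of formulas is \emph{closed} if it contains the subformulas of its members.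

\begin{proposition}\label{prop:step}
Let $Q\supseteq P$ be a finite set of atoms and $q\notin Q$. Let $\delta$ be $\mathsf{Y}\beta$ or $\alpha\,\mathsf{S}\,\beta$, where $\alpha,\beta$ are future formulas over $Q$ of height at most $h$. Let $\Gamma$ be a finite closed set of future formulas over $Q\cup\{q\}$ that contains $\beta$, and $\alpha$ in the second case, and let $\Theta\in\Gamma$. There are a closed set $\Gamma^-$ of future formulas over $Q$ and $\Theta^-\in\Gamma^-$ such that
\begin{itemize}
\item[(a)] $\Gamma^-$ contains every member of $\Gamma$ in which $q$ does not occur;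
\item[(b)] $\rho,0\models\Theta\iff\rho,0\models\Theta^-$ for every word $\rho$ that respects $q:=\delta$;
\item[(c)] $|\Gamma^-|\le64|\Gamma|$ and $\operatorname{ht}(\Theta^-)\le17\operatorname{ht}(\Theta)+h+7$.
\end{itemize}
\end{proposition}

The proof is in Section~\ref{sec:step}. The proposition preserves $\Theta$ only at position $0$, and no more is possible: $\mathsf{Y}p$ at position $1$ depends on $\pi_0$, so by suffix dependence no future formula agrees with it there. This dictates the order of elimination. A definition is evaluated at every position, so an atom may be removed only when no remaining definition mentions it, which means outermost first.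

\begin{example}
Let $\psi=\mathsf{F}(c\wedge\mathsf{Y}(a\,\mathsf{S}\,b))$. The definitions are $q_1:=a\,\mathsf{S}\,b$ and $q_2:=\mathsf{Y}q_1$, and $\psi$ becomes $\mathsf{F}(c\wedge q_2)$. At position $0$ this agrees with $\mathsf{F}(q_1\wedge\mathsf{X}c)$, and that with $\mathsf{F}\bigl(b\wedge(\mathsf{X}c\vee\mathsf{X}(a\,\mathsf{U}\,(a\wedge\mathsf{X}c)))\bigr)$. Removing $q_1$ first would require a future formula over $a,b,c$ to replace $q_1$ at every position in the definition of $q_2$, and suffix dependence rules this out.
\end{example}

\begin{proof}[Proof of Theorem~\ref{thm:mixed}]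
List the distinct past-headed subformulas of $\psi$ as $\psi_1,\dots,\psi_t$ so that a proper subformula comes before a formula containing it, and take fresh atoms $q_1,\dots,q_t$. For a subformula $\chi$ of $\psi$ define a future formula $\chi'$: put $\chi'=q_k$ if $\chi=\psi_k$; otherwise put $p'=p$ for atoms and let $'$ commute with $\neg,\wedge,\mathsf{X},\mathsf{U}$. If $\psi_k=\mathsf{Y}\chi$, put $\beta_k=\chi'$ and $\delta_k=\mathsf{Y}\beta_k$. If $\psi_k=\chi_1\,\mathsf{S}\,\chi_2$, put $\alpha_k=\chi_1'$, $\beta_k=\chi_2'$ and $\delta_k=\alpha_k\,\mathsf{S}\,\beta_k$. An atom $q_j$ occurs in $\alpha_k$ or $\beta_k$ only if $\psi_j$ is a proper subformula of $\psi_k$, so $\alpha_k,\beta_k$ are future formulas over $Q_{k-1}$, where $Q_k=P\cup\{q_1,\dots,q_k\}$.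

For a word $\pi$ over $P$ let $\pi^+$ be the word over $Q_t$ obtained by adding $q_k$ to $\pi_i$ exactly when $\pi,i\models\psi_k$. Then $\pi^+,i\models\chi'\iff\pi,i\models\chi$, by induction on $\chi$: for past-headed $\chi$ this is the definition of $\pi^+$, and otherwise $\chi$ and $\chi'$ are the same atom or have the same main operator. Applying this to the arguments of $\psi_k$ shows that $\delta_k$ holds in $\pi^+$ exactly where $\psi_k$ holds in $\pi$. So $\pi^+$ respects $q_k:=\delta_k$ for every $k$.

Let $\Gamma_t=\{\chi':\chi\text{ a subformula of }\psi\}$ and $\Theta_t=\psi'$. The set $\Gamma_t$ has at most $s$ members, all of height at most $h$. It is closed, because $\chi'$ is an atom or has immediate subformulas $\chi_i'$ for the immediate subformulas $\chi_i$ of $\chi$. We construct pairs $(\Gamma_k,\Theta_k)$ for $k=t,t-1,\dots,0$ such that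
\begin{itemize}
\item[(I1)] $\Gamma_k$ is a closed set of future formulas over $Q_k$ containing $\Theta_k$ and all $\alpha_j,\beta_j$ with $j\le k$;
\item[(I2)] $\pi,0\models\psi\iff\pi^+,0\models\Theta_k$ for all words $\pi$ over $P$.
\end{itemize}
Both hold for $k=t$. Given $(\Gamma_k,\Theta_k)$ with $k\ge1$, apply Proposition~\ref{prop:step} with $Q=Q_{k-1}$, $q=q_k$, $\delta=\delta_k$, and put $(\Gamma_{k-1},\Theta_{k-1})=(\Gamma_k^-,\Theta_k^-)$. The height hypothesis holds with the original $h$, since $\alpha_k,\beta_k\in\Gamma_t$: the definitions are never rewritten. The atom $q_k$ does not occur in $\alpha_j,\beta_j$ for $j\le k-1$, so (a) gives (I1), and (b) gives (I2).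

Let $\psi^*=\Theta_0$. It is a future formula over $P$, so $\pi$ and $\pi^+$ agree on it, and (I2) is the required equivalence. By (I1) and (c), $\|\psi^*\|\le|\Gamma_0|\le64^ts$. Put $f_k=\operatorname{ht}(\Theta_k)+\frac{h+7}{16}$. By (c),
\[
f_{k-1}\le17\operatorname{ht}(\Theta_k)+(h+7)+\tfrac{h+7}{16}=17f_k ,
\]
so $\operatorname{ht}(\psi^*)\le f_0\le\bigl(h+\frac{h+7}{16}\bigr)17^t\le2h\cdot17^t$. The last inequality needs $h+7\le16h$ and is the only use of $h\ge1$.
\end{proof}

\section{Removing one past operator}\label{sec:step}

We prove Proposition~\ref{prop:step}. Let $\rho$ range over the words that respect $q:=\delta$. Write $\theta(i)$ for $\rho,i\models\theta$ and $q(i)\in\{0,1\}$ for the truth value of $q$ at $i$. A formula is \emph{$q$-free} if $q$ does not occur in it. As in Section~\ref{sec:example}, we define for each $\theta\in\Gamma$ and $v\in\{0,1\}$ a future formula $\theta^v$ over $Q$, independent of $\rho$, such that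
\begin{equation}\label{eq:star}
\text{for all }\rho\text{ and }i:\qquad q(i)=v\ \Longrightarrow\ \bigl(\theta(i)\iff\theta^v(i)\bigr).
\end{equation}
Nothing is required of $\theta^v$ where $q\ne v$. The definition is by recursion on $\theta$. If $\theta$ is $q$-free, put $\theta^v=\theta$. Otherwise put
\[
q^1=\top,\qquad q^0=\bot,\qquad(\neg\theta_1)^v=\neg\theta_1^v,\qquad(\theta_1\wedge\theta_2)^v=\theta_1^v\wedge\theta_2^v .
\]
These clauses stay at the position $i$, where $q(i)=v$, so they preserve \eqref{eq:star}. The operators $\mathsf{X}$ and $\mathsf{U}$ move to later positions, where the value of $q$ must be recomputed from $\delta$. Below we assume \eqref{eq:star} for $\theta_1,\theta_2$.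

\subsection{The case $\delta=\mathsf{Y}\beta$}

Here $q(0)=0$, and $q(i+1)=1$ iff $\beta(i)$. The value of $q$ at a position is visible one step earlier, so we evaluate everything one step early. For $\kappa=1,2$ put
\[
N_\kappa=(\beta\wedge\mathsf{X}\theta_\kappa^1)\vee(\neg\beta\wedge\mathsf{X}\theta_\kappa^0).
\]
If $i$ is the last position, $N_\kappa(i)$ fails. Otherwise $N_\kappa(i)$ says $\theta_\kappa^{q(i+1)}(i+1)$, which by \eqref{eq:star} means $\theta_\kappa(i+1)$. So $N_\kappa$ agrees with $\mathsf{X}\theta_\kappa$ at every position. Define
\[
(\mathsf{X}\theta_1)^v=N_1,\qquad(\theta_1\,\mathsf{U}\,\theta_2)^v=\theta_2^v\vee\bigl(\theta_1^v\wedge(N_1\,\mathsf{U}\,N_2)\bigr).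
\]
Then \eqref{eq:star} holds for $\mathsf{X}\theta_1$. For $\theta_1\,\mathsf{U}\,\theta_2$ let $q(i)=v$. The position $i$ is a witness at $i$ iff $\theta_2^v(i)$. A position $j>i$ is a witness iff $\theta_1(i)$, $\theta_1(l+1)$ for $i\le l<j-1$, and $\theta_2(j)$, that is, iff $\theta_1^v(i)$ holds and $j-1$ is a witness of $N_1\,\mathsf{U}\,N_2$ at $i$.

\subsection{The case $\delta=\alpha\,\mathsf{S}\,\beta$}

Define the \emph{events} $e_1=\beta$ and $e_0=\neg\beta\wedge\neg\alpha$. They are future formulas over $Q$ and exclude each other. By (S), $q(i)=1$ iff $\beta(i)$, or $i>0$, $\alpha(i)$ and $q(i-1)=1$. Hence $q(0)=1$ iff $\beta(0)$, and: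
\begin{itemize}
\item[(E1)] if $e_w(x)$, then $q(x)=w$;
\item[(E2)] if $q(x)=w$ and $e_{1-w}$ holds nowhere in $(x,y]$, then $q=w$ on $[x,y]$.
\end{itemize}
For (E2), let $z\in(x,y]$ and $q(z-1)=w$. Either $e_w(z)$ holds and (E1) applies, or no event holds at $z$; then $\alpha(z)$ holds and $\beta(z)$ fails, so $q(z)=q(z-1)$.

By (E1) and (E2), if $q(i)=v$ then $q(i+1)=1-v$ iff $e_{1-v}(i+1)$. So \eqref{eq:star} holds for $\mathsf{X}\theta_1$ with
\[
(\mathsf{X}\theta_1)^0=\mathsf{X}\bigl((e_1\wedge\theta_1^1)\vee(\neg e_1\wedge\theta_1^0)\bigr),\qquad
(\mathsf{X}\theta_1)^1=\mathsf{X}\bigl((\neg e_0\wedge\theta_1^1)\vee(e_0\wedge\theta_1^0)\bigr).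
\]

For $\theta=\theta_1\,\mathsf{U}\,\theta_2$ we use the formulas of Section~\ref{sec:example}, with $\theta_1^w$ for $g_w$ and $\theta_2^w$ for $b$:
\begin{align*}
A_w&=\theta_2^w\vee\Bigl(\theta_1^w\wedge\mathsf{X}\bigl((\neg e_{1-w}\wedge\theta_1^w)\,\mathsf{U}\,(\neg e_{1-w}\wedge\theta_2^w)\bigr)\Bigr),\\
B_w&=\theta_1^w\wedge\mathsf{X}\bigl((\neg e_{1-w}\wedge\theta_1^w)\,\mathsf{U}\,e_{1-w}\bigr),\\
C&=(e_1\to B_1)\wedge(e_0\to B_0),\qquad D=(e_1\wedge A_1)\vee(e_0\wedge A_0),\\
\theta^v&=A_v\vee\bigl(B_v\wedge\mathsf{X}(C\,\mathsf{U}\,D)\bigr).
\end{align*}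
The formulas $A_w,B_w$ are used only at positions where $q=w$ is known, and there they speak about $\theta_1,\theta_2$ themselves.

\begin{lemma}\label{lem:AB}
Let $q(x)=w$.
\begin{itemize}
\item[(A)] $A_w(x)$ holds iff $\theta$ has a witness $j$ at $x$ such that $e_{1-w}$ holds nowhere in $(x,j]$.
\item[(B)] $B_w(x)$ holds iff $e_{1-w}$ holds at some position after $x$ and, for the first such position $y$, $\theta_1$ holds on $[x,y)$.
\end{itemize}
\end{lemma}

\begin{proof}
By the semantics, $A_w(x)$ holds iff there is $j\ge x$ with $\theta_2^w(j)$, $\theta_1^w$ on $[x,j)$, and $e_{1-w}$ nowhere in $(x,j]$; the first disjunct is the case $j=x$. For any $j\ge x$ with $e_{1-w}$ nowhere in $(x,j]$, (E2) gives $q=w$ on $[x,j]$, so by \eqref{eq:star} $\theta_\kappa^w$ and $\theta_\kappa$ agree on $[x,j]$. This proves (A). Next, $B_w(x)$ holds iff there is $y>x$ with $e_{1-w}(y)$, $e_{1-w}$ nowhere in $(x,y)$, and $\theta_1^w$ on $[x,y)$. Such a $y$ is the first position after $x$ with $e_{1-w}$, and $q=w$ on $[x,y)$ by (E2), so $\theta_1^w$ and $\theta_1$ agree on $[x,y)$. This proves (B).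
\end{proof}

\begin{lemma}\label{lem:until}
Property \eqref{eq:star} holds for $\theta=\theta_1\,\mathsf{U}\,\theta_2$.
\end{lemma}

\begin{proof}
Let $q(i)=v$.

Suppose $\theta(i)$, with witness $j$. Then $j$ is a witness of $\theta$ at every position of $[i,j]$. If $e_{1-v}$ holds nowhere in $(i,j]$, then $A_v(i)$ by (A). Otherwise the first $y>i$ with $e_{1-v}(y)$ satisfies $y\le j$, so $\theta_1$ holds on $[i,y)$ and $B_v(i)$ by (B). It remains to show that $C\,\mathsf{U}\,D$ holds at $i+1$. Call $x\in(i,j]$ \emph{final} if for some $u$ we have $e_u(x)$ and $e_{1-u}$ holds nowhere in $(x,j]$. An event occurs in $(i,j]$, and the last position of $(i,j]$ with an event is final. Let $k$ be the least final position, with $e_u(k)$. Then $q(k)=u$ by (E1) and $A_u(k)$ by (A), so $D(k)$. Let $l\in(i,k)$ and suppose $e_w(l)$. Then $q(l)=w$, and since $l$ is not final, the first $y>l$ with $e_{1-w}(y)$ exists and satisfies $y\le j$. So $\theta_1$ holds on $[l,y)$, and $B_w(l)$ by (B). Thus $C$ holds on $(i,k)$, and $k$ is a witness of $C\,\mathsf{U}\,D$ at $i+1$.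

Conversely suppose $\theta^v(i)$. If $A_v(i)$, then $\theta(i)$ by (A). Otherwise $B_v(i)$ holds and there is $k>i$ with $D(k)$ and $C$ on $(i,k)$. Choose $u$ with $e_u(k)$ and $A_u(k)$. Then $q(k)=u$, and $\theta(k)$ by (A). A witness of $\theta$ at $k$ is a witness at $i$ once we know that $\theta_1$ holds on $[i,k)$. Let $l\in[i,k)$. Let $x$ be the last position of $(i,l]$ at which an event holds, or $x=i$ if there is none, and let $w=q(x)$. Then $B_w(x)$ holds. Indeed, for $x=i$ we have $w=v$; otherwise the event at $x$ is $e_w$ by (E1), and $C(x)$ holds since $x\in(i,k)$. No event holds in $(x,l]$, so the position $y$ in (B) satisfies $y>l$, and $\theta_1(l)$ follows.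
\end{proof}

\subsection{The pair $(\Gamma^-,\Theta^-)$ and its cost}

At position $0$ the value of $q$ is known: it is $0$ if $\delta=\mathsf{Y}\beta$, and it is the value of $\beta$ if $\delta=\alpha\,\mathsf{S}\,\beta$. Put $\Theta^-=\Theta^0$ in the first case and $\Theta^-=(\beta\wedge\Theta^1)\vee(\neg\beta\wedge\Theta^0)$ in the second. Then \eqref{eq:star} gives (b). Let $\Gamma^-$ be the set of all subformulas of $\Theta^-$ and of the $\theta^v$ with $\theta\in\Gamma$, $v\in\{0,1\}$. It is closed, consists of future formulas over $Q$, and satisfies (a) because $\theta^v=\theta$ for $q$-free $\theta$.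

\paragraph{Number of formulas.}
The point is that $\theta^0,\theta^1$ are built by a bounded number of operations from the $\theta_\kappa^w$ and from $\alpha,\beta$, all of which are already counted. Let $E$ consist of $\neg\beta$ and, in the case of $\mathsf{S}$, also $\neg\alpha,e_0,\neg e_0$; so $|E|\le4$. Charge to a $q$-free $\theta\in\Gamma$ the formula $\theta$ itself; since $\Gamma$ is closed and contains $\alpha,\beta$, this covers $\alpha$, $\beta=e_1$ and their subformulas. Charge to any other $\theta\in\Gamma$ the formulas built in the defining clauses of $\theta^0,\theta^1$ from the $\theta_\kappa^w$, $\beta$ and the members of $E$. By induction on $\theta$, every subformula of $\theta^v$ lies in $E$ or is charged to a member of $\Gamma$. With the costs from Section~\ref{sec:prelim}, the charges are at most: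
\begin{itemize}
\item $\theta=q$: $4$, the subformulas of $\top$. Main operator $\neg$ or $\wedge$: $2$, namely $\theta^0,\theta^1$.
\item $\mathsf{X}$, case $\mathsf{Y}$: $8$ for $N_1$ (two $\mathsf{X}$, two $\wedge$, and $4$ for $\vee$). Case $\mathsf{S}$: $7$ for each $v$ (two $\wedge$, $4$ for $\vee$, one $\mathsf{X}$), in total $14$.
\item $\mathsf{U}$, case $\mathsf{Y}$: $8$ for each $N_\kappa$, $1$ for $N_1\,\mathsf{U}\,N_2$, and $1+4$ for each $v$, in total $27$.
\item $\mathsf{U}$, case $\mathsf{S}$: for each $w$, $9$ for $A_w$ (two inner $\wedge$, then $\mathsf{U}$, $\mathsf{X}$, $\wedge$, and $4$ for $\vee$), $3$ more for $B_w$ ($\mathsf{U}$, $\mathsf{X}$, $\wedge$, the formula $\neg e_{1-w}\wedge\theta_1^w$ being shared with $A_w$), $3$ for $e_w\to B_w$ and $1$ for $e_w\wedge A_w$, which makes $16$; then $1$ for $C$, $4$ for $D$, $2$ for $\mathsf{X}(C\,\mathsf{U}\,D)$, and $1+4$ for each $v$. In total $2\cdot16+7+2\cdot5=49$.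
\end{itemize}
Forming $\Theta^-$ adds at most $6$ formulas (two $\wedge$ and $4$ for $\vee$). Hence $|\Gamma^-|\le49|\Gamma|+4+6\le64|\Gamma|$, as $\Gamma\ne\emptyset$.

\paragraph{Height.}
The formula $\beta$ and the members of $E$ have height at most $h+3$, the largest bound being that of $\neg e_0=\neg(\neg\beta\wedge\neg\alpha)$. We claim that $\operatorname{ht}(\theta^v)\le17\operatorname{ht}(\theta)+h+3$ for $\theta\in\Gamma$. This holds for $q$-free $\theta$, and for $q$ because $\operatorname{ht}(\top)=3$. For any other $\theta$ let $m$ be the maximum of $h+3$ and the heights of the $\theta_\kappa^w$. By induction $m\le17(\operatorname{ht}(\theta)-1)+h+3$, so it suffices to show $\operatorname{ht}(\theta^v)\le m+17$. Each of $\neg,\wedge,\mathsf{X},\mathsf{U}$ adds $1$, and $\vee,\to$ add at most $3$. For $\neg,\wedge$ we get $m+1$. For $\mathsf{X}$ we get $m+5$, from $\mathsf{X},\wedge,\vee$ in case $\mathsf{Y}$ and from $\wedge,\vee,\mathsf{X}$ in case $\mathsf{S}$. For $\mathsf{U}$ in case $\mathsf{Y}$ we apply $\mathsf{U},\wedge,\vee$ to the $N_\kappa$ and get $m+5+5=m+10$. For $\mathsf{U}$ in case $\mathsf{S}$ the bounds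 are
\[
\begin{array}{c|c|c|c|c|c|c}
 & B_w & A_w & C & D & \mathsf{X}(C\,\mathsf{U}\,D) & \theta^v\\ \hline
\text{built by} & \wedge,\mathsf{U},\mathsf{X},\wedge & \wedge,\mathsf{U},\mathsf{X},\wedge,\vee & \to,\wedge & \wedge,\vee & \mathsf{U},\mathsf{X} & \wedge,\vee\\
\text{on top of} & m & m & B_w & A_w & D & \mathsf{X}(C\,\mathsf{U}\,D)\\
\text{height}\le & m+4 & m+7 & m+8 & m+11 & m+13 & m+17
\end{array}
\]
This proves the claim. Forming $\Theta^-$ applies at most $\wedge$ and $\vee$ to formulas of height at most $17\operatorname{ht}(\Theta)+h+3$, which adds $4$. So (c) holds, and Proposition~\ref{prop:step} is proved. No step used that $\rho$ is finite. \qed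

\section{The translations between the two logics}\label{sec:main}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Finiteness of traces enters here, through the last position and through reversal.

\emph{From $\mathrm{PLTL}_f$ to $\mathrm{LTL}_f$.} Theorem~\ref{thm:mixed} concerns position $0$, so we first move there. A trace satisfies $\varphi$ iff the mixed formula
\[
\psi=\top\,\mathsf{U}\,(\neg\mathsf{X}\top\wedge\varphi)
\]
holds at position $0$, since $\neg\mathsf{X}\top$ holds exactly at the last position. Besides the at most $n$ subformulas of $\varphi$, $\psi$ has the $4$ subformulas of $\top$ and the formulas $\mathsf{X}\top$, $\neg\mathsf{X}\top$, $\neg\mathsf{X}\top\wedge\varphi$, $\psi$. So $\|\psi\|\le n+8$, and the past-headed subformulas of $\psi$ are those of $\varphi$. Their number $t$ is at most $n-1$, because some subformula of $\varphi$ is an atom. Since $\operatorname{ht}(\neg\mathsf{X}\top)=5$ and $\operatorname{ht}(\varphi)\le n-1$ by \eqref{eq:size}, we have $\operatorname{ht}(\psi)=\max(7,\operatorname{ht}(\varphi)+2)\le n+6$.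

The formula $\psi^*$ of Theorem~\ref{thm:mixed} is an $\mathrm{LTL}_f$ formula over the same atoms, equivalent to $\varphi$. It has at most $64^t(n+8)\le2^{6(n-1)}\cdot2^{n+6}=2^{7n}$ distinct subformulas and height at most $(2n+12)17^t$. By \eqref{eq:size} its length is at most $2^{(2n+12)17^t+3}\le2^{(2n+15)17^t}$. Finally $(2n+15)17^{n-1}\le2^{5n}$: for $n=1$ this reads $17\le32$, and passing from $n$ to $n+1$ multiplies the left side by $17\cdot\frac{2n+17}{2n+15}\le19$ and the right side by $32$.

\emph{From $\mathrm{LTL}_f$ to $\mathrm{PLTL}_f$.} Let $\varphi$ be an $\mathrm{LTL}_f$ formula of size $n$ with $t$ distinct subformulas headed by $\mathsf{X}$ or $\mathsf{U}$. Then $\varphi^R$ is a $\mathrm{PLTL}_f$ formula of size $n$ with $t$ distinct past-headed subformulas. Let $\chi$ be its translation from the first part. By Lemma~\ref{lem:rev}, $\chi^R$ is a $\mathrm{PLTL}_f$ formula equivalent to $\varphi$, and it satisfies the same bounds as $\chi$.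

\emph{Not tight.} Suppose $c>0$ and $\varphi_1,\varphi_2,\dots$ witness tightness in one direction, and let $n_m=|\varphi_m|$. The formula constructed above for $\varphi_m$ gives $2^{2^{2^{n_m^c}}}\le2^{2^{5n_m}}$, that is, $2^{n_m^c}\le5n_m$ for all $m$. This fails for large $m$, since $n_m\to\infty$ and $2^{x^c}/x\to\infty$.
\end{proof}

\begin{remark}
The translation is effective. Each step of Section~\ref{sec:step} traverses the graph of $\Gamma_k$ from the atoms upward and creates a bounded number of nodes per node. So the graph of the translation is constructed in time $2^{O(n)}$, and the formula is written out in time $2^{2^{O(n)}}$.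
\end{remark}

\section{Exponentially many subformulas are needed}\label{sec:lower}

The proof of Theorem~\ref{thm:lower} adapts to finite traces Markey's argument that LTL with past is exponentially more succinct than LTL; it is self-contained. It bounds the information that a future formula carries from right to left across a position.

\begin{lemma}\label{lem:type}
Let $\eta$ be a future formula and, for a trace $v$, let $T(v)$ be the set of subformulas of $\eta$ that hold at position $0$ of $v$. If $u,v,v'$ are traces and $T(v)=T(v')$, then $uv$ satisfies $\eta$ iff $uv'$ does.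
\end{lemma}

\begin{proof}
Let $m$ be the length of $u$. By suffix dependence, the subformulas of $\eta$ true at position $m$ of $uv$ are those in $T(v)$. A position $i<m$ is not the last position of $uv$. The subformulas true at $i$ are determined, by induction on the subformula, by the letter $u_i$ and the subformulas true at $i+1$: $\mathsf{X}\chi$ holds at $i$ iff $\chi$ holds at $i+1$, and $\chi_1\,\mathsf{U}\,\chi_2$ is governed by (U). Descending from $m$ to $0$, the same subformulas hold at position $0$ of $uv$ and of $uv'$.
\end{proof}

Since $T$ takes at most $2^{\|\eta\|}$ values, we need a short past formula that forces $2^{2^n}$ suffixes to be told apart. A past formula can read the first letter from any position at constant cost, and so compare the current letter with it atom by atom.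

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $n\ge1$ and $P_n=\{p_0,\dots,p_n\}$. Abbreviate $\varphi\leftrightarrow\psi=(\varphi\to\psi)\wedge(\psi\to\varphi)$, $\mathit{first}=\neg\mathsf{Y}\top$, $\mathsf{O}\chi=\top\,\mathsf{S}\,\chi$ (``$\chi$ holds now or earlier'') and $\mathsf{H}\chi=\neg\mathsf{O}\neg\chi$ (``$\chi$ holds now and at all earlier positions''). Since $\mathit{first}$ holds exactly at position $0$, the formula $\mathsf{O}(\mathit{first}\wedge p_i)$ holds at a position iff $p_i\in\pi_0$. Put
\[
\alpha_n=\mathsf{H}\Bigl(\bigwedge_{i=1}^n\bigl(p_i\leftrightarrow\mathsf{O}(\mathit{first}\wedge p_i)\bigr)\to\bigl(p_0\leftrightarrow\mathsf{O}(\mathit{first}\wedge p_0)\bigr)\Bigr).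
\]
Each of the $n+1$ biconditionals has a fixed size, so $|\alpha_n|\le\gamma n$ for a constant $\gamma$. A trace satisfies $\alpha_n$ iff every position that agrees with position $0$ on $p_1,\dots,p_n$ also agrees with it on $p_0$.

Let $\theta$ be an $\mathrm{LTL}_f$ formula over $P_n$ equivalent to $\alpha_n$, and let $N=\|\theta\|$. Asserting $\theta$ at every position lets each position play the role of position $0$. Put $\eta=\neg(\top\,\mathsf{U}\,\neg\theta)$. It has at most $N+7$ distinct subformulas: those of $\theta$, the $4$ of $\top$, and $\neg\theta$, $\top\,\mathsf{U}\,\neg\theta$, $\eta$. A trace satisfies $\eta$ iff $\theta$ holds at all its positions, which by suffix dependence means that all its suffixes satisfy $\alpha_n$. So $\eta$ defines the set $K$ of traces in which any two positions that agree on $p_1,\dots,p_n$ also agree on $p_0$; in such a trace $p_0$ is a function of $p_1,\dots,p_n$.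

For $c\colon\{0,1\}^n\to\{0,1\}$ let $v_c$ be the table of $c$: the trace of length $2^n$ that lists all valuations $a$ of $p_1,\dots,p_n$ in a fixed order, $p_0$ having the value $c(a)$ in the letter for $a$. For $n=1$ these are the four traces $\emptyset\,\{p_1\}$, $\{p_0\}\{p_1\}$, $\emptyset\,\{p_0,p_1\}$, $\{p_0\}\{p_0,p_1\}$. Then $v_cv_c\in K$. If $c'\ne c$, say $c'(a)\ne c(a)$, the two positions of $v_cv_{c'}$ with valuation $a$ differ on $p_0$, so $v_cv_{c'}\notin K$. By Lemma~\ref{lem:type} with $u=v_c$, $T(v_c)\ne T(v_{c'})$. Thus $T$ takes at least $2^{2^n}$ values, so $2^{N+7}\ge2^{2^n}$ and $N\ge2^n-7$. By \eqref{eq:size}, $|\theta|\ge N$.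

For the other direction take the $\mathrm{LTL}_f$ formula $\alpha_n^R$. If a $\mathrm{PLTL}_f$ formula $\theta$ is equivalent to it, then by Lemma~\ref{lem:rev} $\theta^R$ is an $\mathrm{LTL}_f$ formula equivalent to $\alpha_n$, so $\|\theta\|=\|\theta^R\|\ge2^n-7$.

Finally, fix a direction and let $d(n)$ be the least number such that every source formula of size at most $n$ has an equivalent target formula with at most $d(n)$ distinct subformulas. Theorem~\ref{thm:main} gives $d(n)\le2^{7n}$, and the formula $\alpha_m$ or $\alpha_m^R$ with $m=\lfloor n/\gamma\rfloor$ gives $d(n)\ge2^{\lfloor n/\gamma\rfloor}-7$ for $n\ge\gamma$. Hence $d(n)=2^{\Theta(n)}$.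
\end{proof}

\begin{thebibliography}{1}
\bibitem{purepast}
\emph{Pure-Past Linear Temporal and Dynamic Logic on Finite Traces},
\texttt{https://www.ijcai.org/proceedings/2020/0690.pdf}.
\end{thebibliography}
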